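\title{Nondegeneracy does not imply power decay for multilinear oscillatory integrals}

\begin{abstract}
We consider multilinear forms $\int_{\mathbb{R}^d} e^{i\lambda P(y)}\prod_j f_j(\ell_j y)\,\eta(y)\,dy$ with a real polynomial phase $P$, surjective linear maps $\ell_j$ and bounded functions $f_j$. Decay in $\lambda$ is impossible if $P$ is degenerate, that is, of the form $\sum_j q_j\circ\ell_j$ with measurable $q_j$. We show that nondegeneracy does not imply decay like a power of $\lambda$, already for $P(y)=y_2^2$ on $\mathbb{R}^3$ and nine linear functionals depending on a real parameter $x$. Power decay fails for one explicit $x$ and for almost every $x$. As a consequence, nondegeneracy implies power decay for all polynomials of degree $K$ on $\mathbb{R}^d$ and all choices of maps exactly when $d\le 2$ or $K\le 1$. The phases become degenerate if one allows $q_j$ built from a derivation of the field $\mathbb{R}$, and the proof imitates this derivation by measurable functions on sets of measure $\lambda^{-o(1)}$.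
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $d,n\ge1$, let $\ell_j:\mathbb{R}^d\to\mathbb{R}^{d_j}$ ($1\le j\le n$, $d_j\ge1$) be surjective linear maps, let $P$ be a real polynomial on $\mathbb{R}^d$, and let $\eta\in C_c^\infty(\mathbb{R}^d)$. For $\lambda\in\mathbb{R}$ and $f_j\in L^\infty(\mathbb{R}^{d_j})$ put
\[
T_\lambda(f_1,\dots,f_n)=\int_{\mathbb{R}^d}e^{i\lambda P(y)}\prod_{j=1}^n f_j(\ell_j y)\,\eta(y)\,dy,
\qquad
\|T_\lambda\|=\sup_{\|f_j\|_\infty\le1}|T_\lambda(f_1,\dots,f_n)| .
\]
The norm $\|T_\lambda\|$ measures how much of the oscillation of $e^{i\lambda P}$ survives when an adversary, who knows $\lambda$, multiplies by bounded functions, each of which sees only one of the projections $\ell_jy$.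

\begin{definition}\label{def:main}
The polynomial $P$ \emph{satisfies a power decay bound} relative to $\{\ell_j\}$ if for every $\eta\in C_c^\infty(\mathbb{R}^d)$ there are $C<\infty$ and $\delta>0$ with $\|T_\lambda\|\le C|\lambda|^{-\delta}$ for all sufficiently large $|\lambda|$. It is \emph{degenerate} relative to $\{\ell_j\}$ if $P=\sum_j q_j\circ\ell_j$ almost everywhere for some Lebesgue measurable functions $q_j:\mathbb{R}^{d_j}\to\mathbb{R}$, and \emph{nondegenerate} otherwise.
\end{definition}

If $P$ is degenerate, the choice $f_j=e^{-i\lambda q_j}$ gives $T_\lambda=\int\eta$ for all $\lambda$, so nondegeneracy is necessary for power decay. Measurability of the $q_j$ is what makes these $f_j$ elements of $L^\infty$.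

Take $d=2$ and $P=y_1y_2$. With the two maps $y_1,y_2$ and $\eta=\eta_1(y_1)\eta_2(y_2)$, the Cauchy--Schwarz inequality and Plancherel's theorem give $|T_\lambda|\le(2\pi/|\lambda|)^{1/2}\|f_1\eta_1\|_2\|f_2\eta_2\|_2$. If the third map $y_1+y_2$ is added, then $y_1y_2=\frac12(y_1+y_2)^2-\frac12y_1^2-\frac12y_2^2$ and there is no decay at all. It is tempting to believe that these are the only two behaviors. The following question is posed in \cite{workshop}, as open even for quadratic polynomials in three variables.

\medskip\noindent\textbf{Question.} \emph{Does every nondegenerate polynomial $P$ satisfy a power decay bound, for arbitrary $d$, $n$, $d_j$ and surjective linear maps $\ell_j$?}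

\medskip
Four known facts accompany the question in \cite{workshop}, and all of them point toward the answer yes.
\begin{itemize}
\item[(F1)] For homogeneous $P$ the following are equivalent: $P\ne\sum q_j\circ\ell_j$ for polynomials $q_j$ of degree at most $\deg P$; $P\ne\sum h_j\circ\ell_j$ for distributions $h_j$; there is a homogeneous constant-coefficient differential operator $\mathcal{L}$ that annihilates all functions $f_j\circ\ell_j$ while $\mathcal{L}P\not\equiv0$.
\item[(F2)] For $\iint_{\mathbb{R}^{d+d}}e^{i\lambda P(x,y)}f(x)g(y)\eta(x,y)\,dx\,dy$, a power decay bound holds if and only if $P$ is not of the form $p(x)+q(y)$.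
\item[(F3)] Call $P$ \emph{simply nondegenerate} if some product $\mathcal{L}=\prod_k(v_k\cdot\nabla)$ of constant directional derivatives annihilates all functions $f_j\circ\ell_j$ while $\mathcal{L}P\not\equiv0$. Every simply nondegenerate $P$ satisfies a power decay bound. If $d_j=d-1$ for all $j$, simple nondegeneracy is equivalent to nondegeneracy.
\item[(F4)] If $d_j=1$ for all $j$ and $n<2d$, then, under an auxiliary general position hypothesis on $\{\ell_j\}$, every nondegenerate $P$ satisfies a power decay bound.
\end{itemize}
Only (F3) is used below, in the positive half of Theorem~\ref{thm:range}.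

\subsection{Results}

The answer to the Question is no. For $a,b\in\mathbb{R}^2$ write $a\times b=a_1b_2-a_2b_1$. Both counterexamples depend on a parameter $x\in(0,1)$.

\medskip\noindent\textbf{Example A} ($d=4$, $n=4$, $d_j=2$). Write $y=(u,v)\in\mathbb{R}^2\times\mathbb{R}^2$. The phase is $P(u,v)=u\times v$ and the maps are $u$, $v$, $u+v$, $u+xv$.

\medskip\noindent\textbf{Example B} ($d=3$, $n=9$, $d_j=1$). The phase is $P(y)=y_2^2$ and the maps are $y_3$ and
\[
y_1+sy_2+s^2y_3\qquad\text{for } s\in\{0,\,1,\,-1,\,2,\,x-1,\,x,\,x+1,\,-x\}.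
\]

\medskip
Let $b_k=2^{2^k}$, so that $b_0=2$ and $b_{k+1}=b_k^2$, and let $x_*=\sum_{k\ge0}10^{-b_k}$. The decimal expansion of $x_*$ has infinitely many ones separated by longer and longer runs of zeros, so it is not eventually periodic and $x_*$ is irrational. In Theorems~\ref{thm:explicit} and~\ref{thm:generic}, and in Sections~\ref{sec:lower} and~\ref{sec:parameter}, we fix $\eta\in C_c^\infty(\mathbb{R}^d)$ with $\eta\ge0$ everywhere and $\eta\ge1$ on the unit ball.

\begin{theorem}\label{thm:explicit}
Let $x=x_*$. In Examples A and B the polynomial $P$ is nondegenerate, but there are $\lambda_k\to\infty$ and $C<\infty$ with $\|T_{\lambda_k}\|\ge\exp(-C\sqrt{\log\lambda_k})$. Hence no power decay bound holds.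
\end{theorem}

\begin{theorem}\label{thm:generic}
For Lebesgue almost every $x\in(0,1)$, in Examples A and B the polynomial $P$ is nondegenerate, and for every $\delta>0$ there is $c_\delta>0$ with $\|T_\lambda\|\ge c_\delta\lambda^{-\delta}$ for all $\lambda\ge1$.
\end{theorem}

\begin{theorem}\label{thm:range}
Let $d\ge1$ and $K\ge0$ be integers. The statement ``for all $n\ge1$, $d_j\ge1$ and surjective linear maps $\ell_j:\mathbb{R}^d\to\mathbb{R}^{d_j}$, every nondegenerate polynomial of degree $K$ on $\mathbb{R}^d$ satisfies a power decay bound'' is true if and only if $d\le2$ or $K\le1$.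
\end{theorem}

The examples lie outside the reach of (F3) and (F4). In both, $d_j=d-2$, and in Example B we have $n=9>2d$. Neither phase is simply nondegenerate for irrational $x$. Indeed, if $\prod_k(v_k\cdot\nabla)$ annihilates $e^{\xi\cdot\ell y}$ for all $\xi$, then $\prod_k(\xi\cdot\ell v_k)\equiv0$, so some $v_k$ lies in $\ker\ell$. A nonzero vector lies in at most one of the four kernels of Example A, and in at most two of the nine kernels of Example B, since any three of the nine functionals are independent by the Vandermonde determinant. The product therefore has order at least $4$ and annihilates every quadratic polynomial.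

Section~\ref{sec:idea} shows the mechanism by hand in Example A. Section~\ref{sec:nondeg} proves nondegeneracy. Section~\ref{sec:identityB} establishes the algebraic identity behind Example B and isolates what the two examples have in common. Section~\ref{sec:lower} converts such an identity into a lower bound for $\|T_\lambda\|$ under a Diophantine condition on $x$, which Section~\ref{sec:parameter} verifies. Section~\ref{sec:range} proves Theorem~\ref{thm:range}, and Section~\ref{sec:algebraic} explains what changes for algebraic $x$.

\section{The mechanism in Example A}\label{sec:idea}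

\subsection{An identity with derivatives}

Suppose that $u$, $v$ and the parameter depend on a variable, and that the parameter $t$ has derivative $1$. Then the derivative of $u+tv$ is $\dot u+t\dot v+v$, and the extra term $v$ carries information that the value $u+tv$ does not. The following identity uses it to produce $u\times v$.

\begin{lemma}\label{lem:A}
For all $t\in\mathbb{R}$ and $u,v,\dot u,\dot v\in\mathbb{R}^2$,
\begin{equation}\label{eq:A}
u\times v=(u+tv)\times(\dot u+t\dot v+v)-t\,(u+v)\times(\dot u+\dot v)-(1-t)\,u\times\dot u-(t^2-t)\,v\times\dot v .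
\end{equation}
\end{lemma}

\begin{proof}
Since $v\times v=0$,
\begin{align*}
(u+tv)\times(\dot u+t\dot v+v)&=u\times\dot u+t\,(u\times\dot v+v\times\dot u)+t^2\,v\times\dot v+u\times v,\\
(u+v)\times(\dot u+\dot v)&=u\times\dot u+(u\times\dot v+v\times\dot u)+v\times\dot v .
\end{align*}
Subtracting $t$ times the second line from the first removes the mixed terms and leaves $(1-t)\,u\times\dot u+(t^2-t)\,v\times\dot v+u\times v$.
\end{proof}

Each term on the right of \eqref{eq:A} involves one of the four quantities $u+tv$, $u+v$, $u$, $v$ together with its own derivative. If the derivative of a number could be computed from the number, \eqref{eq:A} would express $u\times v$ as $\sum q_j\circ\ell_j$. There is an operation that does this. A \emph{derivation} of a field $F$ is an additive map $\partial:F\to F$ with $\partial(ab)=a\,\partial b+b\,\partial a$. In characteristic $0$, a derivation of a subfield extends to the whole field: one prescribes arbitrary values on a transcendence basis, and the extension to an algebraic extension exists and is unique.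

\begin{proposition}\label{prop:wild}
Let $x\in\mathbb{R}\setminus\{0,1\}$. There exist functions $q_1,\dots,q_4:\mathbb{R}^2\to\mathbb{R}$, not necessarily measurable, with
\[
u\times v=q_1(u)+q_2(v)+q_3(u+v)+q_4(u+xv)\qquad\text{for all }u,v\in\mathbb{R}^2
\]
if and only if $x$ is transcendental.
\end{proposition}

\begin{proof}[Proof for transcendental $x$]
The field $\mathbb{Q}(x)$ is a field of rational functions, and its derivation $d/dx$ extends to a derivation $\partial$ of $\mathbb{R}$ with $\partial x=1$. Let $\partial$ act on $\mathbb{R}^2$ coordinatewise and put $w(z)=z\times\partial z$. Then $\partial(u+v)=\partial u+\partial v$ and $\partial(u+xv)=\partial u+x\,\partial v+v$, so \eqref{eq:A} with $t=x$, $\dot u=\partial u$, $\dot v=\partial v$ reads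
\begin{equation}\label{eq:wild}
u\times v=w(u+xv)-x\,w(u+v)-(1-x)\,w(u)-(x^2-x)\,w(v).
\end{equation}
The case of algebraic $x$ is proved in Section~\ref{sec:algebraic}.
\end{proof}

So the word ``measurable'' in Definition~\ref{def:main} cannot be replaced by ``arbitrary''. The function $w$ is useless as a phase for $f_j$, since by Proposition~\ref{prop:nondeg} below no such representation with measurable $q_j$ exists for irrational $x\in(0,1)$. But to bound $\|T_\lambda\|$ from below one needs \eqref{eq:wild} only up to an error $1/\lambda$, and only on a set of measure $\lambda^{-\delta}$. This much can be done with step functions.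

\subsection{A derivation on digit strings}\label{sec:digits}

Let $Q\ge2$ be an even integer, $x=1/Q$, and $D\ge1$. Every point of the grid $\Gamma=Q^{-D-1}\mathbb{Z}\cap[0,1)$ has a unique expansion $z=\sum_{i=1}^{D+1}z_ix^i$ with digits $0\le z_i<Q$. Read the digits as the coefficients of a polynomial in $x$ and differentiate it:
\[
\partial z=\sum_{i=1}^{D+1}i\,z_i\,x^{i-1}.
\]
This is a function of the number $z$. Call $z\in\Gamma$ \emph{admissible} if $z_{D+1}=0$ and all $z_i<Q/2$. Let $a,b$ be admissible. The sum $a+b$ is computed without carries, so $\partial(a+b)=\partial a+\partial b$. Multiplication by $x$ shifts digits, so $\partial(xb)=\sum(i+1)b_ix^{i}=x\,\partial b+b$; the sum $a+xb$ again has no carries, so $\partial(a+xb)=\partial a+x\,\partial b+b$. Hence \eqref{eq:wild} holds exactly whenever the four coordinates of $(u,v)$ are admissible.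

For instance, take $Q=10$, $D=2$, $u=(0.12,\,0.30)$, $v=(0.41,\,0.23)$. Then
\begin{center}
\begin{tabular}{l|l|l|r}
 & $z$ & $\partial z$ & $w(z)=z\times\partial z$\\ \hline
$u$ & $(0.12,\ 0.30)$ & $(1.4,\ 3)$ & $-0.06$\\
$v$ & $(0.41,\ 0.23)$ & $(4.2,\ 2.6)$ & $0.1$\\
$u+v$ & $(0.53,\ 0.53)$ & $(5.6,\ 5.6)$ & $0$\\
$u+xv$ & $(0.161,\ 0.323)$ & $(2.23,\ 3.49)$ & $-0.1584$
\end{tabular}
\end{center}
and the right side of \eqref{eq:wild} is $-0.1584-0+0.9\cdot0.06+0.09\cdot0.1=-0.0954$, which equals $u\times v=0.0276-0.123$.

Now thicken the admissible points. Let $r=Q^{-D-1}/5$ and let $(u,v)$ be within $r$, in the maximum norm, of an admissible point $(u^\circ,v^\circ)$. Each $\ell_j(u,v)$ is within $2r$ of $\ell_j(u^\circ,v^\circ)\in\Gamma^2$, and $2r$ is less than half the mesh of $\Gamma$, so $\ell_j(u^\circ,v^\circ)$ is recovered from $\ell_j(u,v)$ by rounding. Also $|u\times v-u^\circ\times v^\circ|\le6r$, because all coordinates of $(u^\circ,v^\circ)$ lie in $[0,1)$. Composing $w$ with rounding gives step functions $\tilde q_j$ such that $|P-\sum\tilde q_j\circ\ell_j|\le 6r$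 on a union of $(Q/2)^{4D}$ disjoint cubes, of total measure
\[
(Q/2)^{4D}(2r)^4=(2/5)^4\,Q^{-4}\,16^{-D}.
\]
As $D\to\infty$ the accuracy is $\varepsilon=6r\approx Q^{-D}$, while the measure is $\approx16^{-D}\approx\varepsilon^{\log16/\log Q}$, with constants depending on $Q$. Forbidding carries costs a factor $2$ per digit, whereas each digit gains a factor $Q$ in accuracy, so the exponent is small when $Q$ is large.

Three things remain. First, a fixed $Q$ gives a fixed exponent; to defeat every power for one fixed $x$ we replace digit strings by integer polynomials evaluated at a point $t$ near $x$, and the uniqueness of digits by a lower bound for $|c(t)|$ over small integer polynomials $c$. Second, a large set on which $P$ is almost cancelled must be turned into a lower bound for $T_\lambda$, with no cancellation coming from outside the set. Third, three variables and scalar maps require a substitute for \eqref{eq:A}.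

\section{Nondegeneracy}\label{sec:nondeg}

\begin{proposition}\label{prop:nondeg}
Let $x\in(0,1)$ be irrational. In Examples A and B there is no representation $P=\sum_jq_j\circ\ell_j$ with distributions $q_j$, in particular none with polynomials or locally integrable functions, and there is none that holds almost everywhere with measurable functions $q_j$.
\end{proposition}

For distributions, an operator as in (F1) settles the matter. A measurable function need not define a distribution, so we first show that measurable $q_j$ in such a representation are locally bounded. The tool is differencing. Put $\Delta_hF(z)=F(z+h)-F(z)$. Then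
\[
\Delta_{h_1}\cdots\Delta_{h_N}F(z)=\sum_{\omega\in\{0,1\}^N}(-1)^{N-|\omega|}F(z+\omega\cdot h),\qquad \omega\cdot h=\sum_i\omega_ih_i,\quad|\omega|=\sum_i\omega_i .
\]
The operators $\Delta_h$ commute, and $N$ of them annihilate every polynomial of degree less than $N$.

\begin{lemma}\label{lem:bounded}
Let $q:\mathbb{R}^m\to\mathbb{R}$ be measurable and suppose that $\Delta_{h_1}\cdots\Delta_{h_N}q(z)=0$ for almost every $(z,h_1,\dots,h_N)\in(\mathbb{R}^m)^{N+1}$. Then $q\in L^\infty_{\mathrm{loc}}(\mathbb{R}^m)$.
\end{lemma}

\begin{proof}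
Let $B_R$ be the ball of radius $R$ about $0$, and fix $R$. The measurable sets $E_C=\{|q|>C\}\cap B_{(N+1)R}$ have finite measure and decrease to the empty set as $C\to\infty$, so we can fix $C$ with $|E_C|<2^{-N}|B_R|$. Let $z\in B_R$ and let $h$ range over $B_R^N$; all points $z+\omega\cdot h$ lie in $B_{(N+1)R}$. Fix $\omega\ne0$ and $i$ with $\omega_i=1$. When the other $h_l$ are fixed, $h_i\mapsto z+\omega\cdot h$ is a translation, so the set of $h_i$ with $z+\omega\cdot h\in E_C$ has measure at most $|E_C|$. Thus the set of $h$ with $z+\omega\cdot h\in E_C$ has measure less than $2^{-N}|B_R|^N$. There are $2^N-1$ choices of $\omega$, so for a set of $h$ of positive measure we have $|q(z+\omega\cdot h)|\le C$ for all $\omega\ne0$. By Fubini's theorem, for almost every $z$ the hypothesis holds for almost every $h$. Solving it for the term $\omega=0$ gives $|q(z)|\le(2^N-1)C$ for almost every $z\in B_R$.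
\end{proof}

We also need the kernels to be in general position:
\begin{equation}\label{eq:kernels}
\ell_j(\ker\ell_i)=\mathbb{R}^{d_j}\qquad\text{whenever }i\ne j .
\end{equation}
In Example A, the kernel of $\alpha u+\beta v$ is $\{(\beta z,-\alpha z):z\in\mathbb{R}^2\}$, and $\alpha'u+\beta'v$ maps such a vector to $(\alpha'\beta-\beta'\alpha)z$. The pairs $(1,0),(0,1),(1,1),(1,x)$ are pairwise nonproportional when $x\notin\{0,1\}$, so \eqref{eq:kernels} holds. In Example B, \eqref{eq:kernels} says that no two functionals are proportional, that is, that the eight values of $s$ are distinct. For $x\in(0,1)$ the only possible coincidence is $x-1=-x$, which irrationality excludes.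

\begin{proof}[Proof of Proposition~\ref{prop:nondeg}]
\emph{Distributions.} Let $L_A=\partial_{u_1}\partial_{v_2}-\partial_{u_2}\partial_{v_1}$ and $L_B=\partial_1\partial_3-\partial_2^2$. For smooth $f$,
\[
L_A[f(\alpha u+\beta v)]=\alpha\beta(f_{12}-f_{21})=0,\qquad L_B[f(y_1+sy_2+s^2y_3)]=(s^2-s^2)f''=0,
\]
and $L_B[f(y_3)]=0$, while $L_A(u\times v)=2$ and $L_B(y_2^2)=-2$. Let $L$ be the operator belonging to the example and suppose that $P=\sum q_j\circ\ell_j$ with distributions $q_j$. Take $\phi\in C_c^\infty(\mathbb{R}^d)$ with $\int\phi=1$. The distribution $q_j\circ\ell_j$ is invariant under translation by $\ker\ell_j$, so $(q_j\circ\ell_j)*\phi$ is a smooth function with the same invariance, hence of the form $f_j\circ\ell_j$ with $f_j$ smooth. Then $L(P*\phi)=\sum L(f_j\circ\ell_j)=0$, whereas $L(P*\phi)=(LP)*\phi=\pm2$, a contradiction.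

\emph{Measurable functions.} We use twice that under a surjective linear map the preimage of a null set is null and the preimage of a set of positive measure has positive measure. Suppose that $P=\sum_iq_i\circ\ell_i$ outside a null set $Z$. Fix $j$, put $N=n-1$, and let $k=(k_i)_{i\ne j}$ range over $\prod_{i\ne j}\ker\ell_i$. For each $\omega$ the map $(y,k)\mapsto y+\omega\cdot k$ is onto $\mathbb{R}^d$, so for almost every $(y,k)$ all $2^N$ points $y+\omega\cdot k$ avoid $Z$. Apply $\prod_{i\ne j}\Delta_{k_i}$ at such a point. The term $q_i\circ\ell_i$ with $i\ne j$ is annihilated by $\Delta_{k_i}$, and $P$ is annihilated because $N\ge3>\deg P$. What remains is $\prod_{i\ne j}\Delta_{\ell_jk_i}q_j(\ell_jy)=0$ for almost every $(y,k)$. By \eqref{eq:kernels} the map $(y,k)\mapsto(\ell_jy,(\ell_jk_i)_{i\ne j})$ is onto $(\mathbb{R}^{d_j})^{N+1}$, so $q_j$ satisfies the hypothesis of Lemma~\ref{lem:bounded}. Thus every $q_j$ is locally bounded and defines a distribution, which the first part excludes.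
\end{proof}

Measurability entered only through Lemma~\ref{lem:bounded} and the handling of null sets, and Proposition~\ref{prop:wild} shows that the conclusion is false without it.

\section{The identity in three variables}\label{sec:identityB}

\subsection{Fixed and moving nodes}

Fix $t\in\mathbb{R}$, which plays the role of $x$, and $y,\dot y\in\mathbb{R}^3$. Put
\[
G(s)=y_1+y_2s+y_3s^2,\qquad H(s)=\dot y_1+\dot y_2s+\dot y_3s^2 .
\]
The maps of Example B evaluate $G$ at certain \emph{nodes}. A node is a polynomial $\nu=c+\epsilon X\in\mathbb{Z}[X]$ with $\epsilon\in\{0,1,-1\}$, or the symbol $\infty$. The \emph{fixed} nodes form the set $E=\{0,1,-1,2,\infty\}$ and the \emph{moving} nodes are $X-1$, $X$, $X+1$, $-X$. To the node $\nu=c+\epsilon X$ we attach the value of the map and its derivative, computed as if $y$ had derivative $\dot y$ and $t$ had derivative $1$: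
\[
z_\nu=G(c+\epsilon t),\qquad w_\nu=H(c+\epsilon t)+\epsilon\,G'(c+\epsilon t),\qquad z_\infty=y_3,\qquad w_\infty=\dot y_3 .
\]
We want to write $y_2^2$ as a sum of terms each depending on one pair $(z_\nu,w_\nu)$.

The squares $z_\nu^2$ alone cannot do it. They are linear in the coefficients $y_1^2$, $2y_1y_2$, $y_2^2+2y_1y_3$, $2y_2y_3$, $y_3^2$ of $G^2$, in which $y_2^2$ is always tied to $y_1y_3$; this is the obstruction detected by $L_B$. But $G'(s)^2=(y_2+2sy_3)^2$ contains $y_2^2$ without $y_1y_3$, and it occurs in $w_\nu^2=H^2+2\epsilon HG'+G'^2$ at a moving node. The other two terms must be removed.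

The term $H^2$ is removed by the fixed nodes. For a real polynomial $\varphi$ of degree at most $4$ let $\varphi(\infty)$ be its coefficient of $s^4$; then $G^2(\nu)=z_\nu^2$ and $H^2(\nu)=w_\nu^2$ for all $\nu\in E$, including $\infty$. If $\varphi(\nu)=0$ for all $\nu\in E$, then $\varphi$ has degree at most $3$ and four zeros, so $\varphi=0$. Hence the five evaluations are independent on a space of dimension $5$, and
\begin{equation}\label{eq:basis}
\text{every linear functional on }\mathbb{R}[s]_{\le4}\text{ is a combination of the evaluations at }\nu\in E.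
\end{equation}

The cross term $HG'$ mixes $y$ and $\dot y$. It is a polynomial of degree at most $3$ in $s$ whose coefficient of $s^3$ is $2y_3\dot y_3=2z_\infty w_\infty$, which depends on the node $\infty$ only. So we look for weights $p_\nu$ on the moving nodes such that $\sum_\nu\epsilon_\nu p_\nu\varphi(\nu(t))=0$ for $\deg\varphi\le2$; at distinct points this needs at least four nodes. The term we want is $\sum_\nu p_\nu G'(\nu(t))^2$, and $G'^2$ has degree at most $2$, so it would vanish too if all $\epsilon_\nu$ were equal. This is why one node, $-X$, moves in the opposite direction.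

\begin{lemma}\label{lem:B}
For each $t\in\mathbb{R}$ there are real numbers $p_{-1},p_0,p_1,\kappa$ and $\alpha_\nu,\gamma_\nu$ $(\nu\in E)$, depending only on $t$, such that for all $y,\dot y\in\mathbb{R}^3$
\begin{equation}\label{eq:B}
y_2^2=\sum_{r=-1}^1p_r\,w_{X+r}^2+\tfrac12\,w_{-X}^2+\sum_{\nu\in E}\big(\gamma_\nu w_\nu^2-\alpha_\nu z_\nu^2\big)-4\kappa\,z_\infty w_\infty .
\end{equation}
\end{lemma}

\begin{proof}
By Lagrange interpolation at the three points $t-1,t,t+1$, the value $\varphi(-t)$ of a polynomial of degree at most $2$ is a combination of the values $\varphi(t+r)$. So there are $p_{-1},p_0,p_1$ with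
\begin{equation}\label{eq:lagrange}
\sum_{r=-1}^1p_r\,\varphi(t+r)=\tfrac12\varphi(-t)\qquad\text{whenever }\deg\varphi\le2 .
\end{equation}
Define functionals $\Phi_\pm(\varphi)=\sum_rp_r\varphi(t+r)\pm\frac12\varphi(-t)$ on $\mathbb{R}[s]_{\le4}$. Since $w_{X+r}=(H+G')(t+r)$ and $w_{-X}=(H-G')(-t)$,
\[
\sum_rp_rw_{X+r}^2+\tfrac12w_{-X}^2=\Phi_+(H^2)+2\,\Phi_-(HG')+\Phi_+(G'^2).
\]
We evaluate the three terms. By \eqref{eq:basis} there are $\gamma_\nu$ with $\Phi_+(\varphi)=-\sum_{\nu\in E}\gamma_\nu\varphi(\nu)$, so $\Phi_+(H^2)=-\sum\gamma_\nu w_\nu^2$. By \eqref{eq:lagrange}, $\Phi_-$ vanishes in degree at most $2$, so with $\kappa=\Phi_-(s^3)$ we get $\Phi_-(HG')=2\kappa\,z_\infty w_\infty$. By \eqref{eq:lagrange} again,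
\[
\Phi_+(G'^2)=G'(-t)^2=(y_2-2ty_3)^2=y_2^2-4t\,y_2y_3+4t^2y_3^2 .
\]
Let $\Psi(\varphi)$ be $-2t$ times the coefficient of $s^3$ plus $4t^2$ times the coefficient of $s^4$ of $\varphi$. Then $\Psi(G^2)=-4t\,y_2y_3+4t^2y_3^2$, and by \eqref{eq:basis} there are $\alpha_\nu$ with $\Psi(\varphi)=\sum_{\nu\in E}\alpha_\nu\varphi(\nu)$, so $\Phi_+(G'^2)=y_2^2+\sum\alpha_\nu z_\nu^2$. Solving for $y_2^2$ gives \eqref{eq:B}.
\end{proof}

\subsection{The common structure}

In both examples $\ell_j=A_j(x)$ for $d_j\times d$ matrices $A_j(X)$ with entries in $\mathbb{Z}[X]$. In Example A they are $(I\ \,0)$, $(0\ \,I)$, $(I\ \,I)$, $(I\ \,XI)$ with $I$ the $2\times2$ identity; in Example B they are the rows $(1,\nu,\nu^2)$ and $(0,0,1)$. The rest of the argument uses two properties.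
\begin{itemize}
\item[(S1)] After reordering, $A_1,\dots,A_m$ are constant, and the integer matrix $U$ obtained by stacking $A_1,\dots,A_m$ is $d\times d$ with $\det U=\pm1$.
\item[(S2)] There are real functions $q_j(t;z,w)$ of $t\in(0,1)$ and $z,w\in\mathbb{R}^{d_j}$ with
\begin{equation}\label{eq:S2}
P(g(t))=\sum_{j=1}^nq_j\big(t;(A_jg)(t),(A_jg)'(t)\big)\qquad\text{for all }t\in(0,1),\ g\in\mathbb{R}[X]^d .
\end{equation}
\end{itemize}
For (S1), use the maps $u,v$ in Example A, with $U=I_4$, and the maps $y_1$, $y_3$, $y_1+y_2+y_3$ in Example B, with $\det U=-1$. For (S2), put $y=g(t)$ and $\dot y=g'(t)$, so that $(A_jg)(t)=A_j(t)y$ and $(A_jg)'(t)=A_j(t)\dot y+A_j'(t)y$. These are exactly the pairs occurring in \eqref{eq:A} and \eqref{eq:B}. In Example A the functions $q_j$ are $-(1-t)\,z\times w$, $-(t^2-t)\,z\times w$, $-t\,z\times w$ and $z\times w$. In Example B they are $p_rw^2$ and $\frac12w^2$ at the moving nodes, $\gamma_\nu w^2-\alpha_\nu z^2$ at the finite fixed nodes, and $\gamma_\infty w^2-\alpha_\infty z^2-4\kappa zw$ at $\infty$.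

\section{From the identity to a lower bound}\label{sec:lower}

Throughout this section $P$ is a polynomial, (S1) and (S2) hold, $x\in(0,1)$ and $\ell_j=A_j(x)$. The \emph{height} $\mathcal{H}(c)$ of $c\in\mathbb{Z}[X]$ is the largest absolute value of its coefficients, and $\|\cdot\|_\infty$ is the maximum norm on vectors. We fix constants that depend only on $d$, $P$ and the $A_j$. Let $e\ge1$ bound the degrees of the entries of the $A_j$. Let $C_0\ge1$ bound, for each row of each $A_j$, the sum of the absolute values of all coefficients of all entries in that row. Let $C_U\ge1$ bound the $\ell^1$ norms of the rows of $U^{-1}$. Put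
\[
C_1=C_0C_U,\quad C_2=C_0(C_U+e),\quad c_1=\frac1{6dC_UC_2},\quad C_P=\max\Big(1,\sqrt d\,C_U\sup_{|y|\le1}|\nabla P(y)|\Big).
\]

The construction follows Section~\ref{sec:digits}. Integer polynomial vectors $g$ of degree less than $D$ and height about $M$ replace admissible digit strings, and the points $g(t)$, rescaled into the unit ball, are the centers of small boxes. The function $f_j$ sees a point near $(A_jg)(t)$ and has to know $(A_jg)'(t)$, so it must be able to recover the polynomial vector $A_jg$ from its approximate value at $t$. Hypothesis (H1) below makes this possible, and (H2) says that $A_j(x)$ and $A_j(t)$ cannot be told apart at the scale of the boxes.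

\begin{lemma}\label{lem:main}
Let $t\in(0,1)$, let $D,M\ge1$ be integers, let $0<\sigma\le1$, and put
\[
\rho=\frac{c_1\sigma}{DM},\qquad\Lambda=\frac1{C_P\,\rho},\qquad V=\big(c_1M^{D-1}\sigma\big)^d .
\]
Suppose that
\begin{itemize}
\item[(H1)] $|c(t)|\ge\sigma$ for every nonzero $c\in\mathbb{Z}[X]$ with $\deg c\le D-1+e$ and $\mathcal{H}(c)\le2C_1M$;
\item[(H2)] $|x-t|\le\rho$.
\end{itemize}
Then $\|T_\lambda\|\ge V/2$ for all $|\lambda|\le\Lambda$. Moreover, there are step functions $\tilde q_j$ with $|P-\sum_j\tilde q_j\circ\ell_j|\le1/\Lambda$ on a subset of the unit ball of measure at least $V$.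
\end{lemma}

\begin{proof}
\emph{The centers.} Let $\mathcal{B}$ be the set of $h\in\mathbb{Z}[X]$ with $\deg h<D$ and $\mathcal{H}(h)\le M$, and let $\mathcal{G}=\{U^{-1}h:h\in\mathcal{B}^d\}$. By (S1) the matrix $U^{-1}$ has integer entries, so $\mathcal{G}\subset\mathbb{Z}[X]^d$, and $|\mathcal{G}|=(2M+1)^{Dd}$. The components of $g\in\mathcal{G}$ have degree less than $D$ and height at most $C_UM$. The components of $A_jg$ are therefore integer polynomials of degree at most $D-1+e$ and height at most $C_0C_UM=C_1M$. Let $\mathcal{K}_j=\{A_jg:g\in\mathcal{G}\}$. For $j\le m$, $A_jg$ is the $j$th block of $Ug$, so $\mathcal{K}_j=\mathcal{B}^{d_j}$ and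
\begin{equation}\label{eq:product}
g\mapsto(A_1g,\dots,A_mg)\ \text{ is a bijection from }\mathcal{G}\text{ onto }\mathcal{K}_1\times\dots\times\mathcal{K}_m .
\end{equation}
Put $S=2dC_UDM$ and $y_g=g(t)/S$. As $0<t<1$, each component of $g(t)$ is at most $DC_UM$ in absolute value, so $\|y_g\|_\infty\le\frac1{2d}$ and $|y_g|\le\frac12$. From the definitions, $\sigma/S=3C_2\rho$.

\emph{Decoding.} If $h\ne\tilde h$ lie in $\mathcal{K}_j$, some component of $h-\tilde h$ is a nonzero integer polynomial to which (H1) applies, so $\|h(t)/S-\tilde h(t)/S\|_\infty\ge3C_2\rho$. Let $r_j=\rho$ for $j\le m$ and $r_j=C_2\rho$ for $j>m$; in both cases $r_j\le C_2\rho$. The cubes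
\[
R_j(h)=\{z\in\mathbb{R}^{d_j}:\|z-h(t)/S\|_\infty\le r_j\},\qquad h\in\mathcal{K}_j,
\]
are thus pairwise disjoint. Let $\Omega_j$ be their union. Define $\tilde q_j=q_j(t;h(t)/S,h'(t)/S)$ on $R_j(h)$ and $\tilde q_j=0$ off $\Omega_j$, and put $f_j=e^{-i\lambda\tilde q_j}\mathbf{1}_{\Omega_j}$. These are step functions, and $|f_j|\le1$.

\emph{The support of the product.} Let $Q_g=\{y:\|U(y-y_g)\|_\infty\le\rho\}$. Then $|Q_g|=(2\rho)^d$ because $|\det U|=1$. For $j\le m$ we have $\ell_j=A_j$ and $A_jy_g=(A_jg)(t)/S$, so $y\in Q_g$ if and only if $\ell_jy\in R_j(A_jg)$ for all $j\le m$. Two consequences follow from \eqref{eq:product}. The boxes $Q_g$ are pairwise disjoint, since distinct $g$ differ in some $A_jg$ with $j\le m$. And if $\prod_jf_j(\ell_jy)\ne0$, then $\ell_jy\in R_j(h_j)$ for some $h_j\in\mathcal{K}_j$, $j\le m$, so $y\in Q_g$ for the $g\in\mathcal{G}$ with $A_jg=h_j$.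

\emph{The product on $Q_g$.} Let $y\in Q_g$. Then $\|y-y_g\|_\infty\le C_U\rho$. We claim that $\ell_jy\in R_j(A_jg)$ also for $j>m$. Write
\[
\ell_jy-(A_jg)(t)/S=A_j(x)(y-y_g)+\big(A_j(x)-A_j(t)\big)y_g .
\]
Since $|x|\le1$, the rows of $A_j(x)$ have $\ell^1$ norm at most $C_0$, so the first term has maximum norm at most $C_0C_U\rho$. Since $|x^i-t^i|\le e|x-t|$ for $0\le i\le e$, the rows of $A_j(x)-A_j(t)$ have $\ell^1$ norm at most $eC_0|x-t|$, so by (H2) and $\|y_g\|_\infty\le1$ the second term has maximum norm at most $eC_0\rho$. The sum is at most $C_2\rho=r_j$, as claimed. Applying \eqref{eq:S2} to $g/S\in\mathbb{R}[X]^d$ gives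
\[
\sum_j\tilde q_j(\ell_jy)=\sum_jq_j\big(t;(A_jg)(t)/S,(A_jg)'(t)/S\big)=P(y_g)\qquad(y\in Q_g),
\]
and so $\prod_jf_j(\ell_jy)=e^{-i\lambda P(y_g)}$ on $Q_g$.

\emph{Conclusion.} The last two steps give
\[
T_\lambda(f_1,\dots,f_n)=\sum_{g\in\mathcal{G}}\int_{Q_g}e^{i\lambda(P(y)-P(y_g))}\eta(y)\,dy .
\]
On $Q_g$ we have $|y-y_g|\le\sqrt d\,C_U\rho\le\sqrt d\,C_Uc_1\le\frac16$, so $Q_g$ lies in the unit ball, where $\eta\ge1$, and the mean value theorem gives $|P(y)-P(y_g)|\le C_P\rho=1/\Lambda$. The total measure of the boxes is
\[
(2M+1)^{Dd}(2\rho)^d\ge\Big(\frac{2^D}{D}\,c_1M^{D-1}\sigma\Big)^d\ge V .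
\]
This proves the second assertion. For $|\lambda|\le\Lambda$ the phase has absolute value at most $1$, so the real part of the integrand is at least $\cos1>\frac12$ on each box, and $|T_\lambda|\ge V/2$.
\end{proof}

The second assertion needs only the points $y_g$ and the decoding. The product structure \eqref{eq:product} is needed for the first: it guarantees that $\prod f_j\circ\ell_j$ vanishes off the boxes. Otherwise there could be points $y$ whose projections decode to polynomials coming from different $g$, where the phase is not controlled and could cancel the main term.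

\section{Choice of the parameter}\label{sec:parameter}

To see what Lemma~\ref{lem:main} can give, put $N=D-1+e$. The $(M+1)^{N+1}$ polynomials of degree at most $N$ with coefficients in $\{0,\dots,M\}$ take values in $[0,(N+1)M]$ at $t$, so two of these values differ by at most $(N+1)M^{-N}$. Hence (H1) forces $\sigma\le(N+1)M^{-N}$. If $\sigma$ is about this large, then $V\approx M^{-ed}$ while $\Lambda\approx M^{D+e}$, so $V\approx\Lambda^{-ed/(D+e)}$, and the exponent tends to $0$ as $D\to\infty$. We need points $t$ at which (H1) holds with nearly optimal $\sigma$. Rational numbers with denominator comparable to $M$ are such points for every $D$, and almost every real number is such a point for every $D$ and $M$.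

\subsection{Rational $t$ and Theorem~\ref{thm:explicit}}

\begin{lemma}\label{lem:rational}
Let $t=p/Q\in(0,1)$ be in lowest terms with $Q\ge3C_1$, let $D\ge1$, and put $M=\lfloor Q/(3C_1)\rfloor$ and $\sigma=Q^{-(D-1+e)}$. Then \textup{(H1)} holds, and
\[
\rho\ge\frac{c_1}{D}\,Q^{-D-e},\qquad V\ge\big(c_1(6C_1)^{-(D-1)}Q^{-e}\big)^d,\qquad\Lambda\ge\frac{Q^{D+e}}{6C_1C_P}.
\]
\end{lemma}

\begin{proof}
Let $c=\sum_{i\le N'}c_iX^i\in\mathbb{Z}[X]$ with $c_{N'}\ne0$, $N'\le N=D-1+e$ and $\mathcal{H}(c)\le2C_1M<Q$. The number $Q^{N'}c(t)=\sum_ic_ip^iQ^{N'-i}$ is an integer congruent to $c_{N'}p^{N'}$ modulo $Q$. If it were $0$, then $Q$ would divide $c_{N'}$ because $\gcd(p,Q)=1$, which is impossible as $0<|c_{N'}|<Q$. Hence $|c(t)|\ge Q^{-N'}\ge\sigma$. The three inequalities follow from $Q/(6C_1)\le M\le Q$, the formula $\Lambda=DM/(c_1C_P\sigma)$ and $D/c_1\ge1$.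
\end{proof}

\begin{remark}\label{rem:rational}
If $x=p/Q$ itself is rational with $Q\ge3C_1$, then (H2) holds with $t=x$ for every $D$. A bound $\|T_\lambda\|\le C\lambda^{-\delta}$ would give $(6C_1)^{-dD}\le C'Q^{-\delta D}$ for all large $D$, so $\delta\le d\log(6C_1)/\log Q$. This is the phenomenon of Section~\ref{sec:digits}, for a general numerator.
\end{remark}

For a fixed irrational $x$ we approximate by rationals $p/Q$ with $Q\to\infty$. The loss in $V$ has two factors, $(6C_1)^{-dD}$ and $Q^{-ed}$, while $\log\Lambda\approx D\log Q$. The factors balance when $D\approx\log Q$, and then $\log(1/V)\approx\sqrt{\log\Lambda}$. Hypothesis (H2) then asks for $|x-p/Q|$ to be as small as $Q^{-c\log Q}$, and the recursion $b_{k+1}=b_k^2$ in the definition of $x_*$ provides this.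

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
Nondegeneracy is Proposition~\ref{prop:nondeg}. Let $k$ be large, $Q=10^{b_k}$ and $t=\sum_{i\le k}10^{-b_i}=p/Q$. The integer $p=\sum_{i\le k}10^{b_k-b_i}$ ends in the digit $1$, so $\gcd(p,Q)=1$. Also $0<x_*-t\le2\cdot10^{-b_{k+1}}=2Q^{-b_k}$. Take $D=b_k/2$, an integer, and $M,\sigma$ as in Lemma~\ref{lem:rational}, which gives (H1). For large $k$ we have $D\ge e+1$ and $Q\ge b_k/c_1=2D/c_1$, hence
\[
|x_*-t|\le2Q^{-2D}\le\frac2Q\,Q^{-D-e}\le\frac{c_1}{D}\,Q^{-D-e}\le\rho,
\]
which is (H2). Let $\lambda_k=\Lambda$. Lemmas~\ref{lem:main} and~\ref{lem:rational} give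
\[
\|T_{\lambda_k}\|\ge\tfrac12\,c_1^d\,(6C_1)^{-db_k/2}\,10^{-edb_k}\ge e^{-Cb_k}
\]
with $C$ independent of $k$, and
\[
\log\lambda_k\ge\tfrac12b_k^2\log10-\log(6C_1C_P)\ge b_k^2
\]
for large $k$, since $\frac12\log10>1$. Thus $\lambda_k\to\infty$ and $\|T_{\lambda_k}\|\ge\exp(-C\sqrt{\log\lambda_k})$. For every $\delta>0$ we have $\lambda_k^{\delta}\exp(-C\sqrt{\log\lambda_k})\to\infty$, so no power decay bound holds.
\end{proof}

\subsection{Generic $x$ and Theorem~\ref{thm:generic}}

For generic $x$ we take $t=x$, so (H2) is empty and everything rests on (H1). We use Sprind\v{z}uk's theorem \cite{sprindzuk}: for almost every real $x$, for every $N\ge1$ and $\varepsilon>0$, only finitely many nonzero $a\in\mathbb{Z}[X]$ with $\deg a\le N$ satisfy $|a(x)|<\mathcal{H}(a)^{-N-\varepsilon}$. The sharp exponent matters: a bound $\sigma\approx M^{-\tau}$ yields $V\approx\Lambda^{-d(\tau+1-D)/(\tau+1)}$, and this exponent tends to $0$ only if $\tau/D\to1$.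

\begin{proof}[Proof of Theorem~\ref{thm:generic}]
Let $x\in(0,1)$ be transcendental and satisfy the conclusion of Sprind\v{z}uk's theorem; almost every $x$ does, as the algebraic numbers are countable. Nondegeneracy is Proposition~\ref{prop:nondeg}. Given $\delta>0$, choose $D$ with $(e+1)d/(D+e+1)\le\delta$ and put $N=D-1+e$. Take $\varepsilon=1$. The finitely many exceptional polynomials do not vanish at $x$, so there is $c\in(0,1]$ with $|a(x)|\ge c\,\mathcal{H}(a)^{-N-1}$ for all nonzero $a\in\mathbb{Z}[X]$ of degree at most $N$. For any integer $M\ge1$ let $t=x$ and $\sigma=c\,(2C_1M)^{-D-e}\le1$. Then (H1) and (H2) hold, and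
\[
V=c'M^{-(e+1)d},\qquad\Lambda=c''M^{D+e+1},
\]
with $c',c''>0$ independent of $M$. Given $\lambda\ge1$, let $M\ge1$ be the least integer with $c''M^{D+e+1}\ge\lambda$. Either $M=1$, or $M\le2(M-1)<2(\lambda/c'')^{1/(D+e+1)}$. In both cases $M\le C\lambda^{1/(D+e+1)}$ with $C$ independent of $\lambda$, and Lemma~\ref{lem:main} gives
\[
\|T_\lambda\|\ge\tfrac12c'C^{-(e+1)d}\lambda^{-(e+1)d/(D+e+1)}\ge c_\delta\lambda^{-\delta}.\qedhere
\]
\end{proof}

\begin{remark}[Sublevel sets]
Both proofs bound $V$ from below in terms of $\Lambda$. By the second assertion of Lemma~\ref{lem:main}, for $x=x_*$ and for the $x$ of Theorem~\ref{thm:generic} there are no $C,\delta>0$ such that the set $\{|y|\le1:|P(y)-\sum_jq_j(\ell_jy)|\le\varepsilon\}$ has measure at most $C\varepsilon^\delta$ for all small $\varepsilon>0$ and all measurable $q_j$.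
\end{remark}

\section{Dimensions and degrees}\label{sec:range}

We prove Theorem~\ref{thm:range}. In the positive part we use only that $P$ is not of the form $\sum q_j\circ\ell_j$ with polynomial $q_j$, which is implied by nondegeneracy.

\subsection*{Degree $K\le1$}
A constant $P$ equals $q_1\circ\ell_1$ with $q_1$ constant; here $n\ge1$ is used. So let $P(y)=p\cdot y+p_0$ be nondegenerate. If $p=\sum_j\ell_j^*\xi_j$, then $P=p_0+\sum_j\xi_j\cdot\ell_jy$ would be degenerate. Hence $p\notin\sum_j\operatorname{range}(\ell_j^*)=(\bigcap_j\ker\ell_j)^\perp$, and there is a unit vector $v\in\bigcap_j\ker\ell_j$ with $p\cdot v\ne0$. Write $y=y'+sv$ with $y'\perp v$. The functions $f_j\circ\ell_j$ do not depend on $s$, and $N$ integrations by parts give $|\int e^{i\lambda sp\cdot v}\eta(y'+sv)\,ds|\le C_N|\lambda|^{-N}$ uniformly in $y'$; this integral vanishes for $y'$ outside a compact set. Therefore $\|T_\lambda\|=O(|\lambda|^{-N})$ for every $N$.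

\subsection*{Dimension $d\le2$}
If $d_j=d$ for some $j$, then $\ell_j$ is invertible and $P=(P\circ\ell_j^{-1})\circ\ell_j$, so no polynomial is nondegenerate and there is nothing to prove. This covers $d=1$. It remains to treat $d=2$ with all $d_j=1=d-1$, which is covered by (F3). The passage to simple nondegeneracy is short in the plane, and we include it. Let $\ell_1,\dots,\ell_{n'}$ represent the distinct kernels, let $v_k$ span $\ker\ell_k$, and let $\mathcal{L}=\prod_{k\le n'}(v_k\cdot\nabla)$, which annihilates all $f_j\circ\ell_j$. Let $\mathcal{P}_r$ be the space of homogeneous polynomials of degree $r$ on $\mathbb{R}^2$, of dimension $r+1$. Each $v_k\cdot\nabla$ maps $\mathcal{P}_r$ onto $\mathcal{P}_{r-1}$, so the kernel of $\mathcal{L}$ on $\mathcal{P}_r$ has dimension $\min(n',r+1)$. It contains $\ell_1^r,\dots,\ell_{n'}^r$. In suitable coordinates $\ell_k$ is proportional to $y_1+s_ky_2$ with distinct $s_k$, and the Vandermonde determinant shows that these powers span a space of dimension $\min(n',r+1)$, hence the whole kernel. If $\mathcal{L}P\equiv0$, the same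 holds for each homogeneous part of $P$, and $P$ is a sum of polynomials in the $\ell_k$. So a nondegenerate $P$ is simply nondegenerate and satisfies a power decay bound by (F3).

\subsection*{Failure for $d\ge3$ and $K\ge2$}
Write points of $\mathbb{R}^d$ as $(y,w)\in\mathbb{R}^3\times\mathbb{R}^{d-3}$. Let $\ell_1=y_1,\ell_2,\dots,\ell_9$ be the maps of Example B with $x=x_*$, regarded as functions of $(y,w)$, and let $P(y,w)=y_2^2+\pi(y_1)$, where $\pi=0$ if $K=2$ and $\pi(y_1)=y_1^K$ if $K\ge3$. Then $\deg P=K$. Suppose that $P=\sum q_j\circ\ell_j$ almost everywhere with measurable $q_j$. By Fubini's theorem this holds almost everywhere on some slice $w=\text{const}$, and replacing $q_1$ by $q_1-\pi$ yields a representation of $y_2^2$ on $\mathbb{R}^3$, contrary to Proposition~\ref{prop:nondeg}. So $P$ is nondegenerate. Take $\eta(y,w)=\eta_0(y)\eta_1(w)$ with $\eta_0$ as in Theorem~\ref{thm:explicit}, $\eta_1\ge0$ and $\int\eta_1=1$ (and $\eta=\eta_0$ if $d=3$). Integrating in $w$ shows that $T_\lambda(f_1,\dots,f_9)$ equals the form of Example B evaluated at $(e^{i\lambda\pi}f_1,f_2,\dots,f_9)$.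 Multiplication by $e^{i\lambda\pi}$ is an isometry of $L^\infty(\mathbb{R})$ onto itself, so the two forms have the same norm, and power decay fails by Theorem~\ref{thm:explicit}. This completes the proof of Theorem~\ref{thm:range}. \qed

\section{Algebraic parameters}\label{sec:algebraic}

If $F(x)=0$ with $F\in\mathbb{Z}[X]$, a derivation $\partial$ of $\mathbb{R}$ satisfies $F'(x)\,\partial x=0$, so $\partial x=1$ is impossible for algebraic $x$. The remaining half of Proposition~\ref{prop:wild} says that nothing else can take the place of a derivation. The proof extracts from a hypothetical representation an expression that obeys the Leibniz rule with respect to $x$.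

\begin{proof}[Proof of Proposition~\ref{prop:wild} for algebraic $x$]
Let $x\notin\{0,1\}$ be algebraic and suppose that a representation holds everywhere. Condition \eqref{eq:kernels} holds, so differencing along the kernels of the other three maps, as in the proof of Proposition~\ref{prop:nondeg} but without exceptional sets, gives $\Delta_{h_1}\Delta_{h_2}\Delta_{h_3}q_j\equiv0$ for all $h_1,h_2,h_3\in\mathbb{R}^2$. Hence $\beta_j(h,k)=\Delta_h\Delta_kq_j(z)$ does not depend on $z$. It is symmetric. It is additive in $h$, since $\Delta_{h+h'}\psi(z)=\Delta_h\psi(z+h')+\Delta_{h'}\psi(z)$ for $\psi=\Delta_kq_j$, and by symmetry additive in $k$. In particular it is $\mathbb{Z}$-bilinear and $\beta_j(h,0)=\beta_j(0,k)=0$.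

Apply $\Delta_{(h,0)}\Delta_{(0,k)}$ to the representation. The left side gives $h\times k$, the terms $q_1(u)$ and $q_2(v)$ vanish, and so
\[
h\times k=\beta_3(h,k)+\beta_4(h,xk).
\]
Interchange $h$ and $k$ and subtract. The symmetric term $\beta_3$ cancels, leaving
\[
2\,h\times k=\beta_4(h,xk)-\beta_4(xh,k).
\]
For $r\ge1$ and $0\le i\le r-1$ replace $(h,k)$ by $(x^ih,x^{r-1-i}k)$:
\[
2x^{r-1}\,h\times k=\beta_4(x^ih,x^{r-i}k)-\beta_4(x^{i+1}h,x^{r-i-1}k).
\]
The sum over $i$ telescopes to $2rx^{r-1}\,h\times k=\beta_4(h,x^rk)-\beta_4(x^rh,k)$, and for $r=0$ both sides of this last formula are $0$. Integer linear combinations give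
\[
2F'(x)\,h\times k=\beta_4(h,F(x)k)-\beta_4(F(x)h,k)\qquad\text{for all }F\in\mathbb{Z}[X].
\]
Let $F\in\mathbb{Z}[X]$ be a nonzero integer multiple of the minimal polynomial of $x$. The right side is $0$. But $F'$ is a nonzero polynomial of smaller degree, so $F'(x)\ne0$, and $h\times k$ is not identically $0$. This is a contradiction.
\end{proof}

The same obstruction limits Lemma~\ref{lem:main}. Let $x\in(0,1)$ be a root of a nonzero $F\in\mathbb{Z}[X]$, and suppose that $D-1+e\ge\deg F$ and $2C_1M\ge\mathcal{H}(F)$. Then (H1) and (H2) give $\sigma\le|F(t)|\le\rho\,\sup_{[0,1]}|F'|$, that is, $DM\le c_1\sup_{[0,1]}|F'|$. So $D$ and $M$ cannot both tend to infinity as they do in Section~\ref{sec:parameter}, and the results of this paper do not decide whether power decay holds in Examples A and B for algebraic $x$.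

\begin{thebibliography}{9}

\bibitem{sprindzuk}
V.~G.~Sprind\v{z}uk, \emph{Mahler's Problem in Metric Number Theory}, AMS Transl. Math. Monographs 25, 1969.

\bibitem{workshop}
\emph{Workshop: Nonlinear Waves and Dispersive Equations},
\texttt{https://math.berkeley.edu/\textasciitilde{}mchrist/Papers/obermultiosc.pdf}.

\end{thebibliography}
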